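# A $\mathcal D$-persistent superintuitionistic logic that no elementary class of frames characterizes

## 1. Descriptive frames, $\mathcal D$-persistence and elementary classes

Kripke frames in these notes are partially ordered sets $\langle W,\le\rangle$. Put $\uparrow x=\{y:x\le y\}$. An *upset* is a set $X$ such that $x\in X$ implies $\uparrow x\subseteq X$. For upsets $X,Y$ let
$$X\to Y=\{x:\ \text{for all }y\ge x,\ y\in X\text{ implies }y\in Y\},\qquad \neg X=X\to\emptyset ,$$
so that $x\in\neg X$ iff $\uparrow x\cap X=\emptyset$. We write $\mathrm{Max}(x)$ for the set of maximal points of $W$ lying in $\uparrow x$, and we say that $x$ *sees* $y$ if $x\le y$.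

A valuation assigns an upset to each variable. It extends to all formulas by reading $\bot,\wedge,\vee,\to$ as $\emptyset,\cap,\cup,\to$. A formula is true at $x$ if $x$ belongs to its value. We use three habits all the time. Truth is preserved upwards. Truth at $x$ depends only on the valuation restricted to $\uparrow x$. Finally, $A\to C$ is false at $x$ iff some $y\ge x$ has $A$ true and $C$ false.

**Definition 1.1.** A *superintuitionistic (si-) logic* is a set of formulas of intuitionistic propositional logic that contains $\mathbf{Int}$ and is closed under modus ponens and substitution. $\mathbf{Int}+\Gamma$ denotes the least si-logic containing $\Gamma$.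

For example, $\mathbf{Int}+(p\vee\neg p)$ is classical logic, and the set of all formulas is the inconsistent si-logic.

**Definition 1.2.** An *intuitionistic general frame* is a triple $\langle W,\le,P\rangle$ where $\le$ is a partial order on $W$ and $P$ is a family of upsets that contains $\emptyset$ and is closed under $\cap,\cup,\to$. (So $W=\emptyset\to\emptyset\in P$.) A *$P$-valuation* takes values in $P$, and valuations in the general frame are the $P$-valuations. A *full valuation* takes arbitrary upsets as values. A formula is *$P$-refuted at $x$* (*fully refuted at $x$*) if it is false at $x$ under some $P$-valuation (some full valuation). It is valid in the general frame if it is nowhere $P$-refuted, and valid in the Kripke frame $\langle W,\le\rangle$, or *fully valid*, if it is nowhere fully refuted.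

The formulas valid in a fixed general frame form a set that contains $\mathbf{Int}$ and is closed under modus ponens and substitution. So to check that a frame validates $\mathbf{Int}+\Gamma$ it suffices to check $\Gamma$.

**Definition 1.3.** A general frame is *refined* if two points are equal iff they belong to the same members of $P$, and $x\le y$ iff every $X\in P$ containing $x$ contains $y$. It is *compact* if every subfamily of $P\cup\{W\setminus X:X\in P\}$ with the finite intersection property (f.i.p.) has nonempty intersection. It is *descriptive* if it is refined and compact.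

We will use refinedness in this form: if $x\not\le y$, there is $U\in P$ with $x\in U\not\ni y$. A Kripke frame with all upsets admissible is refined (take $U=\uparrow x$). If it is finite, it is descriptive.

**Example 1.4 (the infinite fan).** Let $N=\mathbb N\cup\{\infty\}$ be an antichain and let $W=\{r\}\cup N$ with $r$ below everything. Let $P_0$ consist of the finite subsets of $N$ that omit $\infty$ and the cofinite subsets of $N$ that contain $\infty$, and let $P=P_0\cup\{W\}$. We check that this frame is descriptive.

$P$ is closed under $\cap$ and $\cup$. For implication, note that $P_0$ is closed under complement in $N$. If $X\subseteq Y$ then $X\to Y=W$. Otherwise $r\notin X\to Y$, and $X\to Y=(N\setminus X)\cup(N\cap Y)\in P_0$.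

The frame is refined. The only member containing $r$ is $W$, and $N\in P$ separates each point of $N$ from $r$. Distinct points of $N$ are separated by some $\{n\}$ or $N\setminus\{n\}$.

It is compact. Take a family with the f.i.p. If all its members contain $r$, we are done. Otherwise some member lies inside $N$, so the traces of the family on $N$ are members of $P_0$ with the f.i.p. If some trace is finite, a common point exists inside it. If not, all traces are cofinite and contain $\infty$.

The set of even numbers is an upset but is not admissible. Also, no member of $P$ meets $N$ exactly in $\{\infty\}$. This last remark will matter in Section 7.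

**Definition 1.5.** A si-logic $L$ is *$\mathcal D$-persistent* if, whenever a descriptive frame $\langle W,\le,P\rangle$ validates $L$, the Kripke frame $\langle W,\le\rangle$ validates $L$.

For example, classical logic is $\mathcal D$-persistent. Suppose a refined frame validates $p\vee\neg p$. If $x<y$, pick $U\in P$ with $y\in U\not\ni x$; then $x\notin U\cup\neg U$, a contradiction. So the frame is an antichain, and in an antichain $p\vee\neg p$ is true under every full valuation.

**Definition 1.6.** A si-logic is *characterized* by a class $\mathcal C$ of Kripke frames if it is exactly the set of formulas valid in all frames of $\mathcal C$. A class of Kripke frames is *elementary* if it is the class of models of some set of first-order sentences in the language with one binary predicate.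

For example, classical logic is characterized by the class of antichains, which among posets is given by $\forall x\forall y\,(x\le y\to x=y)$.

The two notions are linked by a known result, the intuitionistic Fine–van Benthem theorem: *if a si-logic is characterized by an elementary class of Kripke frames, then it is $\mathcal D$-persistent.* Our problem is the converse. *Is every $\mathcal D$-persistent si-logic characterized by an elementary class of Kripke frames?* The answer is no, and we can say how shallow a counterexample can be. Let
$$bd_1=p_1\vee\neg p_1,\qquad bd_{k+1}=p_{k+1}\vee(p_{k+1}\to bd_k).$$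
We shall see that $bd_k$ says "no chains of $k+1$ points". A logic containing $bd_k$ has depth at most $k$.

**Theorem A.** There is a $\mathcal D$-persistent si-logic $L$ that is not characterized by any class of Kripke frames closed under ultraproducts. In particular $L$ is not characterized by any elementary class.

**Theorem B.** For every infinite $I\subseteq\{1,2,\dots\}$ there is a $\mathcal D$-persistent si-logic $L_I\ni bd_3$ that is not characterized by any class of Kripke frames closed under ultraproducts, and $L_I\ne L_J$ for $I\ne J$. Conversely, every si-logic containing $bd_2$ is characterized by an elementary class. So 3 is the least depth of a counterexample.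

Thus there are $2^{\aleph_0}$ counterexamples of depth 3 and none of depth at most 2. From outside we use Łoś's theorem, the completeness of si-logics for their canonical general frames (recalled in Section 3), and the theorem of Erdős (*Canad. J. Math.* 11 (1959) 34–38): for all $k,l$ there is a finite graph with chromatic number greater than $k$ and no cycles of length at most $l$. The combinatorial idea of using these graphs is the one used for modal logics by Goldblatt, Hodkinson and Venema (*Bull. Symb. Logic* 2004). Nothing from that paper is needed here.

## 2. Counting points and chains in refined frames; closed sets in descriptive frames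

We need formulas that measure the size and height of $\uparrow x$, and these should not notice whether valuations are admissible or arbitrary. Let
$$bc_k=q_0\vee\bigvee_{i=1}^k(q_0\wedge\dots\wedge q_{i-1}\to q_i).$$

**Lemma 2.1.** In a refined frame, $bc_k$ is $P$-refuted at $x$ iff $|\uparrow x|>k$.

*Proof.* Suppose $bc_k$ is false at $x$ under values $Q_0,\dots,Q_k$. Put $x_0=x\notin Q_0$, and for $1\le i\le k$ pick $x_i\ge x$ in $Q_0\cap\dots\cap Q_{i-1}\setminus Q_i$. For $i<j$ we have $x_j\in Q_i\not\ni x_i$, so $x_0,\dots,x_k$ are distinct.

Conversely, take $k+1$ points of $\uparrow x$. List them by repeatedly removing a minimal one, so that $x_j\not\le x_i$ for $i<j$. For $i<j$ choose $U_{ji}\in P$ with $x_j\in U_{ji}\not\ni x_i$, and let $Q_i=\bigcup_{j>i}U_{ji}$ (so $Q_k=\emptyset$). Then $x_j\in Q_i$ for $j>i$ and $x_i\notin Q_i$. Hence $x_i\in Q_0\cap\dots\cap Q_{i-1}\setminus Q_i$, and the $i$-th implication fails at $x\le x_i$. Also $x\notin Q_0$, because $x\le x_0\notin Q_0$. $\square$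

**Lemma 2.2.** In a refined frame, if $\uparrow x$ is finite, every formula fully refuted at $x$ is $P$-refuted at $x$.

*Proof.* It suffices to replace each upset $S$ by a member of $P$ that agrees with it on $\uparrow x$. For $s\in S\cap\uparrow x$ and $w\in\uparrow x\setminus S$ we have $s\not\le w$, so there is $U_{sw}\in P$ with $s\in U_{sw}\not\ni w$. The set $\bigcup_s\bigcap_wU_{sw}$ belongs to $P$, since both operations are finite (an empty intersection is $W$, an empty union is $\emptyset$), and it agrees with $S$ on $\uparrow x$. $\square$

**Lemma 2.3.** In a refined frame, $bd_k$ is $P$-refuted at $x$ iff $\uparrow x$ contains a chain of $k+1$ points. Hence $bd_k$ is valid in a refined frame iff it is valid in the underlying Kripke frame.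

*Proof.* Unwinding a refutation at $x$ gives points $x=x_k\le x_{k-1}\le\dots\le x_0$ with $x_i\notin P_i\ni x_{i-1}$ for $1\le i\le k$. If $j<i$ then $x_j\ge x_{i-1}$, so $x_j\in P_i\not\ni x_i$. So the points are distinct. Conversely, given a chain $x_k<\dots<x_0$ in $\uparrow x$, choose $P_i\in P$ with $x_{i-1}\in P_i\not\ni x_i$. This refutes $bd_k$ at $x_k$, hence at $x$. The chain condition does not mention $P$, and the frame with all upsets is also refined, so the last sentence follows. $\square$

Now let $\langle W,\le,P\rangle$ be descriptive. Call a set *closed* if it is an intersection of members of $P\cup\{W\setminus X:X\in P\}$. A family of closed sets with the f.i.p. has nonempty intersection: collect all the basic sets used; any finitely many of them contain an intersection of finitely many of the given closed sets, so the basic sets have the f.i.p., and compactness applies. Consequently, if a closed set is covered by members of $P$, it is covered by finitely many of them.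

**Lemma 2.4.** In a descriptive frame:

(a) $\uparrow x=\bigcap\{U\in P:x\in U\}$, which is closed;

(b) every point is below a maximal point;

(c) distinct maximal points $m_1,\dots,m_k$ lie in pairwise disjoint $S_1,\dots,S_k\in P$ with $m_i\in S_i$;

(d) the set of all maximal points is closed.

*Proof.* (a) This is refinedness.

(b) Let $C$ be a nonempty chain in $\uparrow x$. Consider $\{U\in P:U\cap C\neq\emptyset\}$. It has the f.i.p.: given $U_1,\dots,U_l$ with $c_i\in U_i\cap C$, the largest $c_i$ lies in all of them. Let $z$ be in the intersection. For $c\in C$, every $U\in P$ containing $c$ is in the family and so contains $z$, so $c\le z$. Thus every chain in $\uparrow x$ has an upper bound in $\uparrow x$, and Zorn's lemma applies.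

(c) Since $m_i\not\le m_j$ for $i\ne j$, there is $U_i\in P$ containing $m_i$ and omitting all $m_j$, $j\ne i$ (intersect finitely many sets). Put $S_i=U_i\cap\bigcap_{j\ne i}\neg U_j$. As $\uparrow m_i=\{m_i\}$, we have $m_i\in\neg U_j$. For $i\neq j$, $S_i\subseteq U_i$ and $S_j\subseteq\neg U_i$ are disjoint.

(d) The set equals $\bigcap_{U\in P}(U\cup\neg U)$. A maximal point is in every $U\cup\neg U$. If $x<y$, choose $U\in P$ with $y\in U\not\ni x$; then $x\notin U\cup\neg U$. $\square$

**Lemma 2.5.** In a frame where every point is below a maximal point, for every upset $X$: $w\in\neg X$ iff $\mathrm{Max}(w)\cap X=\emptyset$, and $w\in\neg\neg X$ iff $\mathrm{Max}(w)\subseteq X$.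

*Proof.* If $\uparrow w$ meets $X$ in $y$, a maximal point above $y$ is in $\mathrm{Max}(w)\cap X$. This gives the first claim. By it, $w\in\neg\neg X$ iff $\mathrm{Max}(y)\cap X\ne\emptyset$ for all $y\ge w$. If $\mathrm{Max}(w)\subseteq X$ this holds, as $\emptyset\ne\mathrm{Max}(y)\subseteq\mathrm{Max}(w)$. Conversely, apply it to $y=m\in\mathrm{Max}(w)$, where $\mathrm{Max}(m)=\{m\}$. $\square$

## 3. Logics of depth at most 2

The simplest logics for our question are those containing $bd_2$. Here there is no counterexample, and the reason can be worked out by hand: finitely many variables cannot distinguish infinitely many points.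

**Definition 3.1.** A *p-morphism* from $H$ onto $F$ is a surjective monotone map $\pi$ with the *back property*: if $\pi(z)\le w$, then $w=\pi(z')$ for some $z'\ge z$. The subframe $\uparrow y$ of $H$ is the subframe *generated* by $y$.

For example, let $\mathrm{Fork}_k$ be a root with $k$ maximal points above it, $\mathrm{Fork}_0$ being one point. For $1\le m\le k$, merging maximal points gives a p-morphism of $\mathrm{Fork}_k$ onto $\mathrm{Fork}_m$.

**Lemma 3.2.** Generated subframes and p-morphic images of a Kripke frame validate every formula valid in the frame.

*Proof.* For $\uparrow y$ this is the locality of truth. For a p-morphism $\pi:H\to F$ and upsets $X,Y$ of $F$, the sets $\pi^{-1}(X)$ are upsets, $\pi^{-1}$ preserves $\emptyset,\cap,\cup$, and we claim $\pi^{-1}(X\to Y)=\pi^{-1}(X)\to\pi^{-1}(Y)$. If $\pi(z)\in X\to Y$ and $z'\ge z$ with $\pi(z')\in X$, then $\pi(z')\ge\pi(z)$, so $\pi(z')\in Y$. Conversely, let $z$ be in the right side and let $w\ge\pi(z)$, $w\in X$. Then $w=\pi(z')$ with $z'\ge z$, so $w\in Y$. Hence if a valuation refutes $A$ at $\pi(z)$ in $F$, the pulled-back valuation refutes $A$ at $z$ in $H$. $\square$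

We recall the textbook completeness theorem. For a si-logic $L$ and variables $p_1,\dots,p_n$, the *canonical general frame* consists of the prime $L$-theories in these variables ordered by inclusion, and its admissible sets are the sets $\{x:A\in x\}$ for formulas $A$ in these variables. With $p_i$ valued as $\{x:p_i\in x\}$, a formula is true at $x$ iff it belongs to $x$. This frame is descriptive, validates $L$, and refutes every formula in these variables that is not in $L$.

**Proposition 3.3.** Every si-logic $L\ni bd_2$ is characterized by an elementary class.

*Proof.* If $L$ is inconsistent, take the empty class, which is axiomatized by a contradiction. Let $L$ be consistent.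

**Step 1: $L$ is characterized by its finite rooted Kripke frames.** Let $A\notin L$ have variables $p_1,\dots,p_n$, and take the canonical general frame of $L$ in these variables. By Lemma 2.3 its chains have at most 2 points. At a maximal point truth is classical, so two maximal points that agree on $p_1,\dots,p_n$ agree on all formulas in these variables; by refinedness they are equal. So there are at most $2^n$ maximal points. Next, let $x,x'$ be non-maximal, agree on the $p_i$ and see the same maximal points. Then $\uparrow x=\{x\}\cup\mathrm{Max}(x)$, and similarly for $x'$. By induction on formulas they agree on everything: $C\to D$ is true at $x$ iff it is true at all points of $\mathrm{Max}(x)$ and $C$ is false or $D$ is true at $x$. So $x=x'$, and the frame is finite. By Lemma 2.2 its Kripke frame validates $L$. A subframe generated by a point refuting $A$ is the desired finite rooted frame.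

**Step 2: sort the finite rooted frames.** Finite rooted frames of $L$ have no 3-element chains, so up to isomorphism they are among the $\mathrm{Fork}_k$. For $1\le m\le k$, $\mathrm{Fork}_m$ is a p-morphic image of $\mathrm{Fork}_k$, and $\mathrm{Fork}_0$ is a generated subframe of each. So $S=\{k:\mathrm{Fork}_k\models L\}$ is closed downwards, and it is nonempty because $\bot\notin L$.

**Step 3: read off an elementary class.** If $S=\{0,\dots,N\}$, then by Lemma 3.2 the logic $L$ is already the set of formulas valid in $\mathrm{Fork}_N$. The isomorphic copies of a finite structure form an elementary class. If $S$ contains all $k\ge0$, then $L$ is the logic of all forks. Steps 1 and 2 apply equally to $\mathbf{Int}+bd_2$, which all forks validate, so $L=\mathbf{Int}+bd_2$. This logic is characterized by the class of all posets without 3-element chains: they validate $bd_2$ by Lemma 2.3, and they include all forks. The class is elementary. $\square$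

## 4. Ultraproducts and the frames that a characterizing class must contain

First we see what a counterexample has to defeat. A $\mathcal D$-persistent $L$ is always characterized by the class of *all* its Kripke frames: if $A\notin L$, the canonical general frame in the variables of $A$ is descriptive, validates $L$ and refutes $A$, and by persistence its Kripke frame validates $L$. So the natural attempt to prove the converse is to show that this class is elementary. For a counterexample it is not enough that this one class fails to be elementary, because some other class might characterize $L$. We need an argument against every characterizing class at once.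

Recall ultraproducts. For an ultrafilter $D$ on $I$, elements of $\prod_DH_n$ are classes $[h_n]$ of sequences modulo equality on a set in $D$, and $[h_n]\le[g_n]$ iff $\{n:h_n\le g_n\}\in D$. Łoś's theorem says that a first-order sentence holds in $\prod_DH_n$ iff it holds in $H_n$ for $D$-almost all $n$. So elementary classes are closed under ultraproducts. For example, if $A_n$ is the $n$-point antichain and $D$ is nonprincipal, then $\prod_DA_n$ is an infinite antichain, as "at least $j$ points" holds for all $n\ge j$.

A characterizing class need not contain a given finite rooted frame of $L$. However, it must contain a frame that maps onto it, and this survives ultraproducts.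

**Lemma 4.1 (transfer).** Let $F_n$ ($n\in I$, $I$ infinite) be finite rooted frames validating a si-logic $L$, and let $D$ be an ultrafilter on $I$. If $L$ is characterized by a class $\mathcal K$ closed under ultraproducts, then $\prod_DF_n\models L$.

*Proof.* **Step 1: each finite rooted frame $F$ of $L$, with root $r$, is a p-morphic image of some generated subframe of a member of $\mathcal K$.** We describe $F$ by a formula (a Jankov formula). Take a variable $p_U$ for every upset $U$ of $F$. Let $\Delta$ be the conjunction of $p_\emptyset\to\bot$ and, for all upsets $U,U'$, of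
$$p_{U\cap U'}\leftrightarrow p_U\wedge p_{U'},\qquad p_{U\cup U'}\leftrightarrow p_U\vee p_{U'},\qquad p_{U\to U'}\leftrightarrow(p_U\to p_{U'}).$$
Let $J=\Delta\to p_{F\setminus\{r\}}$. Under the valuation $p_U\mapsto U$ in $F$, $\Delta$ is true at $r$ and $p_{F\setminus\{r\}}$ is not, so $J\notin L$. Hence some $H\in\mathcal K$ refutes $J$: there are a valuation in $H$ and $y\in H$ with $\Delta$ true and $p_{F\setminus\{r\}}$ false at $y$.

Let $h(U)$ be the value of $p_U$ intersected with $\uparrow y$. Since $\Delta$ is true throughout $\uparrow y$, $h$ preserves $\emptyset,\cap,\cup,\to$ (computed in $\uparrow y$). So $h(F)=h(\emptyset\to\emptyset)=\uparrow y$, and $h$ is monotone, as $U\subseteq U'$ gives $h(U)=h(U)\cap h(U')$.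

For $z\ge y$ let $\nabla=\{U:z\in h(U)\}$. This family contains $F$, omits $\emptyset$, is closed under $\cap$ and upward closed under inclusion, and is prime: $U\cup U'\in\nabla$ implies $U\in\nabla$ or $U'\in\nabla$. Let $U_*=\bigcap\nabla$. By finiteness $U_*\in\nabla$, so $U_*\ne\emptyset$. As $U_*=\bigcup_{w\in U_*}\uparrow w$ is a finite union, primeness gives $w\in U_*$ with $\uparrow w\in\nabla$, so $U_*\subseteq\uparrow w\subseteq U_*$. Put $\pi(z)=w$; it is unique since $\uparrow w=U_*$ determines $w$. Then
$$z\in h(U)\iff\pi(z)\in U\qquad\text{for all upsets }U\text{ of }F:\qquad(1)$$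
if $U\in\nabla$ then $w\in U_*\subseteq U$, and if $w\in U$ then $\uparrow w\subseteq U$, so $U\in\nabla$.

The map $\pi$ is monotone: if $z\le z'$, then $z\in h(\uparrow\pi(z))$ by (1), so $z'\in h(\uparrow\pi(z))$, i.e. $\pi(z)\le\pi(z')$. It has the back property: if $\pi(z)\le w$, then $\pi(z)\notin\uparrow w\to(\uparrow w\setminus\{w\})$, as $w$ is a witness. By (1), $z\notin h(\uparrow w)\to h(\uparrow w\setminus\{w\})$, so some $z'\ge z$ lies in $h(\uparrow w)$ but not in $h(\uparrow w\setminus\{w\})$. Again by (1), $\pi(z')=w$. Finally $y\notin h(F\setminus\{r\})$ gives $\pi(y)=r$, so by the back property $\pi$ is onto.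

**Step 2: glue the maps along $D$.** For each $n$ we get $H_n\in\mathcal K$, $y_n\in H_n$ and $\pi_n:\uparrow y_n\to F_n$ as in Step 1, with $\pi_n(y_n)=r_n$ the root. Let $H=\prod_DH_n\in\mathcal K$, $y=[y_n]$, $F=\prod_DF_n$. If $[h_n]\ge y$, then $h_n\ge y_n$ for $D$-almost all $n$, and we put $\pi([h_n])=[\pi_n(h_n)]$. This is well defined and monotone, and $\pi(y)=[r_n]$ is the root of $F$. If $\pi([h_n])\le[w_n]$, then for $D$-almost all $n$ we can choose $h'_n\ge h_n$ with $\pi_n(h'_n)=w_n$, so $[h'_n]\ge[h_n]$ and $\pi([h'_n])=[w_n]$. So $\pi$ is a p-morphism from $\uparrow y$ onto $F$. Since $H\models L$, Lemma 3.2 gives $F\models L$. $\square$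

The plan is now clear. We look for a $\mathcal D$-persistent $L$ with finite rooted frames $F_n\models L$ whose ultraproduct does not validate $L$. A graph property that behaves this way is large chromatic number. An ultraproduct of graphs with fewer and fewer short odd cycles has no odd cycles, and so is 2-colorable, even if the chromatic numbers of the factors tend to infinity. We record the graph facts.

**Lemma 4.2.** In a graph (no loops), a closed walk of odd length $k$ contains an odd cycle of length at most $k$. A graph without odd cycles, finite or infinite, is 2-colorable.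

*Proof.* Without loops, $k\ge3$. If the vertices $v_0,\dots,v_{k-1}$ of the walk are distinct, it is a cycle. If $v_i=v_j$ with $i<j$, it splits into closed walks of lengths $j-i$ and $k-(j-i)$, one of which is odd and shorter, and we induct. For the second claim, choose a base vertex in each connected component and color by the parity of the distance to it. If adjacent vertices had the same parity, joining shortest paths to the base by the edge would give a closed walk of odd length, hence an odd cycle. $\square$

## 5. Graph colorings as intuitionistic formulas

From a finite graph $G=(V,E)$ with at least one edge, build the frame $F(G)$: its points are a root $r$, all $e\in E$, all $v\in V$, and $\alpha,\omega$. The points $\alpha,\omega$ are maximal, $\uparrow v=\{v,\alpha\}$ for $v\in V$, and $\uparrow e=\{e,u,v,\alpha,\omega\}$ for $e=\{u,v\}\in E$.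

To speak about colorings, consider
$$\varphi_n=\Big[(\neg b\to p_1\vee\dots\vee p_n)\wedge\bigwedge_{i=1}^n\big((\neg b\to p_i)\to\neg b\vee\neg\neg b\big)\Big]\to\neg b\vee\neg\neg b .$$
Given values $B,P_1,\dots,P_n$, put $V(w)=\uparrow w\cap\neg B$ ("the vertices seen by $w$") and $T(y)=\uparrow y\setminus(\neg B\cup\neg\neg B)$ ("the points above $y$ undecided about $b$"). A point $t$ satisfies $\neg b\to p_i$ iff $V(t)\subseteq P_i$. So $\varphi_n$ is false at $x$ iff for some $y\ge x$:

- (A1) $y\in T(y)$;
- (A2) $V(y)\subseteq P_1\cup\dots\cup P_n$;
- (A3) for every $t\in T(y)$ and every $i$, $V(t)\not\subseteq P_i$.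

In $F(G)$ with $B=\{\omega\}$ we have $\neg B=V\cup\{\alpha\}$, so $V(r)=V\cup\{\alpha\}$, $T(r)=E\cup\{r\}$ and $V(e)=\{u,v,\alpha\}$. Condition (A2) at $r$ says that the $P_i$ cover the vertices, and (A3) says that no edge lies inside one $P_i$. So if $V^1,\dots,V^n$ are the classes of a proper coloring, then $P_i=V^i\cup\{\alpha\}$ satisfies (A1)–(A3) at $r$. For instance, take the triangle $K_3$. Three colors give a refutation of $\varphi_3$ at $r$. With two upsets covering $V(r)$, two of the three vertices $u,v$ lie in the same $P_i$, and $V(\{u,v\})\subseteq P_i$ violates (A3). So for $B=\{\omega\}$ there is no refutation of $\varphi_2$ with $y=r$.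

Which of the $\varphi_n$ should be axioms? There are two demands, and they pull apart.

The first demand is that the finite frames $F(G)$ of large chromatic number be frames of the logic. But $\varphi_n$ with $n\ge2$ fails at every edge point $e=\{u,v\}$, since a single edge is 2-colorable: with $B=\{\omega\}$, $P_1=\{u,\alpha\}$ and $P_i=\{v,\alpha\}$ for $i\ge2$, conditions (A1)–(A3) hold at $y=e$, as $T(e)=\{e\}$. This is cured by the extra disjunct $bc_5$ on the right, which by Lemma 2.1 restricts the formula to points $y$ with $|\uparrow y|>5$. Then for a fixed $m\ge2$ one can use frames $F(G)$ with $\chi(G)>m$.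

The second demand is persistence. Suppose one of these formulas, for $m$ colors, is refuted by arbitrary upsets in a descriptive frame. To get an admissible refutation we must replace the color classes by members of $P$. Compactness will do this, but it returns *some finite number* $k$ of admissible classes, and nothing bounds $k$ by $m$. This is where a single axiom stops working. If instead we take the axioms for all $k$ simultaneously, with the guard $bc_5$, then the first demand fails: $F(G)$ is finite, so $G$ has a proper coloring with $\chi(G)$ colors, and this refutes the axiom with $n=\chi(G)$ at $r$, as $|F(G)|\ge6>5$.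

What gets past this point is a guard that grows with $n$. Replace $bc_5$ by $bc_{f(n)}$. At a point with $\uparrow y$ infinite the guard is invisible for every $n$, so compactness may return any $k$. In a fixed finite frame, only the axioms with $f(n)<|F|$ have any force at the root, and $f$ can be chosen so that these are the axioms with few colors.

## 6. The logic of growing guards: proof of Theorem A

By the theorem of Erdős, for each $n\ge1$ fix a finite graph $G_n=(V_n,E_n)$ with chromatic number $\chi(G_n)>n$ and no odd cycle of length at most $n$. As $\chi(G_n)>1$, $E_n\ne\emptyset$. Let $F_n=F(G_n)$ and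
$$f(n)=\max(\{5\}\cup\{|F_k|:k<n\}).$$
Let $L$ be axiomatized over $\mathbf{Int}$ by
$$\beta=\bigwedge_{0\le i<j\le2}\neg(s_i\wedge s_j)\to\neg s_0\vee\neg s_1\vee\neg s_2,$$
$$\psi_n=\Big[(\neg b\to p_1\vee\dots\vee p_n)\wedge\bigwedge_{i=1}^n\big((\neg b\to p_i)\to\neg b\vee\neg\neg b\big)\Big]\to\neg b\vee\neg\neg b\vee bc_{f(n)}\qquad(n\ge1),$$
where the variables $q_j$ of $bc_{f(n)}$ are distinct from $b$ and the $p_i$. Thus $\psi_n$ is false at $x$ iff some $y\ge x$ satisfies (A1), (A2), (A3) and

- (A4) $bc_{f(n)}$ is false at $y$.

By Lemma 2.1, in a refined frame (A4) can be arranged by a $P$-valuation of the $q_j$ iff $|\uparrow y|>f(n)$. The formula $\beta$ is false at $x$ iff some $y\ge x$ sees three upsets that are nonempty and pairwise disjoint above $y$.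

**Step 1: $F_n\models L$.** Here we use that $\chi(G_n)$ is large. A point that sees three upsets pairwise disjoint above it sees three maximal points, but $F_n$ has only two. So $\beta$ is valid.

Suppose $\psi_m$ is refuted in $F_n$, with $y,B,P_i$ as in (A1)–(A4). By (A1) and Lemma 2.5, $y$ sees a maximal point in $B$ and one outside $B$. So $y\in E_n\cup\{r\}$, and $B$ contains exactly one of $\alpha,\omega$. By (A4), $|\uparrow y|>f(m)\ge5$, and $|\uparrow e|=5$ for $e\in E_n$, so $y=r$. Moreover $|F_n|>f(m)$, and if $n<m$ held then $|F_n|\le f(m)$ by definition of $f$. So $m\le n$.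

If $\alpha\in B$ and $\omega\notin B$, every point except $\omega$ sees $\alpha$, so $V(r)=\{\omega\}$. By (A2), $\omega\in P_i$ for some $i$, so $V(r)\subseteq P_i$ with $r\in T(r)$, contradicting (A3).

If $\omega\in B$ and $\alpha\notin B$, then $V(r)=V_n\cup\{\alpha\}$: the points of $V_n\cup\{\alpha\}$ do not see $\omega$, hence do not see $B$ (if $v\in B$, then $\alpha\in B$), and all other points see $\omega$. By (A2) each $v\in V_n$ lies in some $P_{i(v)}$ with $i(v)\le m\le n<\chi(G_n)$. So $i$ is not a proper coloring, and some edge $e=\{u,v\}$ has $i(u)=i(v)=i$. Since $P_i$ is an upset, $V(e)=\{u,v,\alpha\}\subseteq P_i$. But $e\in T(r)$, contradicting (A3).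

**Step 2: $L$ is not characterized by any class closed under ultraproducts.** Here we use that short odd cycles are absent. Suppose $L$ is so characterized. Let $D$ be a nonprincipal ultrafilter on $\{1,2,\dots\}$ and $F=\prod_DF_n$. By Step 1 and Lemma 4.1, $F\models L$.

Expand $F_n$ by names for $r,\alpha,\omega$ and predicates for $V_n,E_n$, and apply Łoś's theorem. Thus $F$ is the disjoint union of $\{r,\alpha,\omega\}$ (three distinct points), $V$ and $E$; $r$ is the root; $\alpha,\omega$ are maximal; $\uparrow v=\{v,\alpha\}$ for $v\in V$; for each $e\in E$ there are distinct $u,v\in V$ with $\uparrow e=\{e,u,v,\alpha,\omega\}$; and $E\ne\emptyset$. All of this is first-order. Also $|F_n|\ge|V_n|\ge\chi(G_n)>n$, so for each $j$ the sentence "at least $j$ points" holds in $F_n$ for all $n\ge j$, and $F$ is infinite.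

Put $u\sim v$ if $u\ne v$ are in $V$ and some $e\in E$ is below both. In $F_n$ this is adjacency in $G_n$. For odd $k$ and $n\ge k$, Lemma 4.2 shows that $G_n$ has no closed walk of length $k$. This is a first-order statement, so $(V,\sim)$ has no closed walk of odd length, hence no odd cycle. By Lemma 4.2 it is 2-colorable: $V=V^1\sqcup V^2$, and every $e\in E$ sees one vertex in each $V^i$.

Let $B=\{\omega\}$ and $P_i=V^i\cup\{\alpha\}$ for $i=1,2$. These are upsets. Then $T(r)=E\cup\{r\}$, so (A1) holds at $r$. Next, $V(r)=V\cup\{\alpha\}\subseteq P_1\cup P_2$, which is (A2). For $e\in E$, $V(e)=\{u,v,\alpha\}\not\subseteq P_i$, and since $E\ne\emptyset$ also $V(r)\not\subseteq P_i$, which is (A3). Finally $|\uparrow r|=|F|>f(2)$, so by Lemma 2.1, with all upsets admissible, (A4) can be arranged. So $\psi_2$ is refuted in $F$, a contradiction.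

**Step 3: $L$ is $\mathcal D$-persistent.** Let $\langle W,\le,P\rangle$ be descriptive and validate $L$. We show that each axiom is fully valid.

**Step 3a: the axiom $\beta$, and at most two maximal points.** If some $x$ saw three maximal points, the sets $S_i$ of Lemma 2.4(c) would $P$-refute $\beta$ at $x$. So $|\mathrm{Max}(x)|\le2$ for all $x$. If $\beta$ were fully refuted, some $y$ would see three upsets pairwise disjoint above $y$; by Lemma 2.4(b) it would see three maximal points, which is impossible. So $\beta$ is fully valid.

**Step 3b: reduce to an infinite cone.** Suppose $\psi_m$ is fully refuted, and take $y,B,P_1,\dots,P_m$ with (A1)–(A4). Then $\psi_m$ is fully refuted at $y$. If $\uparrow y$ were finite, Lemma 2.2 would give a $P$-refutation of $\psi_m$, contrary to assumption. So $\uparrow y$ is infinite.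

**Step 3c: replace $B$ by an admissible set.** By (A1), Lemma 2.5 and $|\mathrm{Max}(y)|\le2$, $\mathrm{Max}(y)=\{m_1,m_2\}$ with $m_1\in B$ and $m_2\notin B$. Choose $B'\in P$ with $m_1\in B'\not\ni m_2$. For $w\ge y$ we have $\mathrm{Max}(w)\subseteq\mathrm{Max}(y)$, and $B$ and $B'$ agree on $\mathrm{Max}(y)$. By Lemma 2.5, $\neg B$ and $\neg B'$ agree on $\uparrow y$, and so do $\neg\neg B$ and $\neg\neg B'$. So replacing $B$ by $B'$ changes neither $V(w)$ for $w\ge y$ nor $T(y)$. In particular
$$V(y)=\uparrow y\cap\neg B',\qquad T(y)=\uparrow y\cap\big(W\setminus(\neg B'\cup\neg\neg B')\big)$$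
are closed.

**Step 3d: an admissible color class around each vertex.** We claim that for each $z\in V(y)$ there is $U_z\in P$ with $z\in U_z$ and $V(t)\not\subseteq U_z$ for all $t\in T(y)$. By (A2), $z\in P_i$ for some $i$, so $\uparrow z\subseteq P_i$, and by (A3)
$$V(t)\not\subseteq\uparrow z\qquad\text{for all }t\in T(y).\qquad(2)$$
For $U\in P$ let $X_U=(\neg B'\to U)\in P$. For $t\ge y$ we have $t\in X_U$ iff $V(t)\subseteq U$, and $X_U\cap X_{U'}=X_{U\cap U'}$. If the claim failed, $T(y)\cap X_U\ne\emptyset$ for all $U\in P$ with $z\in U$. These closed sets are closed under finite intersections, so they have the f.i.p., and some $t\in T(y)$ lies in all of these $X_U$. Then $V(t)\subseteq\bigcap\{U\in P:z\in U\}=\uparrow z$, contradicting (2).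

**Step 3e: finitely many colors suffice.** The closed set $V(y)$ is covered by the sets $U_z\in P$, so $V(y)\subseteq U_{z_1}\cup\dots\cup U_{z_k}$ for some finite $k$, and $k\ge1$ because $m_2\in V(y)$. So $B',U_{z_1},\dots,U_{z_k}\in P$ satisfy (A1)–(A3) at $y$ with $n=k$. Since $\uparrow y$ is infinite, Lemma 2.1 gives a $P$-valuation of the $q_j$ that makes $bc_{f(k)}$ false at $y$. So $\psi_k$ is $P$-refuted, contradicting the validity of $L$.

Hence $\langle W,\le\rangle$ validates all axioms of $L$, and so $L$. With Steps 1 and 2 this proves Theorem A; its last sentence follows because elementary classes are closed under ultraproducts. $\blacksquare$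

## 7. Depth 3: maximal points as vertices

The frames $F_n$ contain chains $r<e<v<\alpha$ of four points. To save a level we make the vertices themselves maximal and let a single further maximal point $\infty$ play the part of $B$. The proof of Theorem A then breaks at Step 3c. There, $\beta$ left only two maximal points above $y$, and an admissible $B'$ was immediate. Now $\mathrm{Max}(y)$ may be infinite, and in the infinite fan of Example 1.4, with $B=\{\infty\}$, no admissible set agrees with $B$ on $\mathrm{Max}(r)$. So $\beta$ must be replaced by an axiom that forbids this fan and is itself $\mathcal D$-persistent. It will demand many points that see exactly two maximal points.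

**Frames.** For a graph $G=(V,E)$ let $F^*(G)$ have maximal points $V\cup\{\infty\}$; for every $e=\{u,v\}\in E$ a point $e$ with $\uparrow e=\{e,u,v,\infty\}$; for every 2-element $\{u,v\}\subseteq V$, adjacent or not, a point $d_{uv}$ with $\uparrow d_{uv}=\{d_{uv},u,v\}$; and a root $r$. If $G$ is a single edge, $F^*(G)$ has the six points $r,e,d_{uv},u,v,\infty$.

By the theorem of Erdős choose inductively finite graphs $G^*_n=(V_n,E_n)$, $n\ge1$, with $F^*_n=F^*(G^*_n)$, such that $\chi(G^*_n)>n$, $G^*_n$ has no odd cycle of length at most $n$, and $\chi(G^*_{n+1})>\max(\chi(G^*_n),|F^*_n|)$. Then $\chi(G^*_n)$ is strictly increasing in $n$. So is $|F^*_n|$, since $|F^*_{n+1}|\ge|V_{n+1}|\ge\chi(G^*_{n+1})>|F^*_n|$. As $E_n\ne\emptyset$, $|F^*_n|\ge6$.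

**Axioms.** Let
$$\mu=\Big[\bigwedge_{\{x,y\}\subseteq\{g,g',h,h'\},\,x\ne y}\neg(x\wedge y)\ \wedge\bigwedge_{x\in\{g,g'\},\,y\in\{h,h'\}}\big(\neg\neg(x\vee y)\to\neg x\vee\neg y\big)\Big]\to\neg g\vee\neg g'\vee\neg h\vee\neg h',$$
$$\psi_n^I=\Big[\big(\neg b\to\neg\neg(p_1\vee\dots\vee p_n)\big)\wedge\bigwedge_{i=1}^n\big((\neg b\to\neg\neg p_i)\to\neg b\vee\neg\neg b\big)\Big]\to\neg b\vee\neg\neg b\vee bc_{f_I(n)},$$
$$f_I(n)=\max(\{4\}\cup\{|F^*_k|:k\in I,\ \chi(G^*_k)\le n\}),\qquad L_I=\mathbf{Int}+bd_3+\mu+\{\psi^I_n:n\ge1\},$$
with the $q_j$ of $bc_{f_I(n)}$ again distinct from $b$ and the $p_i$. Only finitely many $k$ satisfy $\chi(G^*_k)\le n$, so $f_I(n)$ is a number.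

**Semantics of $\psi^I_n$.** In frames where every point is below a maximal point, $\psi^I_n$ is false at $x$ under $B,P_i,Q_j$ iff for some $y\ge x$, with $X=\mathrm{Max}(y)$:

- (B1) $X\cap B\ne\emptyset\ne X\setminus B$;
- (B2) $X\setminus B\subseteq P_1\cup\dots\cup P_n$;
- (B3) for each $t\ge y$ with $\mathrm{Max}(t)\cap B\ne\emptyset\ne\mathrm{Max}(t)\setminus B$ and each $i$, $\mathrm{Max}(t)\setminus B\not\subseteq P_i$;
- (B4) $bc_{f_I(n)}$ is false at $y$.

This is Lemma 2.5 once we note that, for an upset $Q$, a point $t$ lies in $\neg B\to\neg\neg Q$ iff $\mathrm{Max}(t)\setminus B\subseteq Q$. If the inclusion holds and $s\ge t$ is in $\neg B$, then $\mathrm{Max}(s)\subseteq\mathrm{Max}(t)\setminus B\subseteq Q$. Conversely, each $m\in\mathrm{Max}(t)\setminus B$ is in $\neg B$, hence in $\neg\neg Q$, i.e. $m\in Q$. From (B2) and (B3) with $t=y$ we get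
$$|X\setminus B|\ge2,\qquad(3)$$
for if $X\setminus B=\{w\}$ then $w\in P_i$ for some $i$, and $t=y$ violates (B3).

**Semantics of $\mu$.** Let $C_4(y)$ be the condition: for any four distinct $m,m',k,k'\in\mathrm{Max}(y)$ there is $t\ge y$ with $\mathrm{Max}(t)\in\{\{m,k\},\{m,k'\},\{m',k\},\{m',k'\}\}$. In the infinite fan $C_4(r)$ fails: $r$ sees infinitely many maximal points and every other $t$ sees one. In $F^*(G)$ it holds at every point, as we shall check.

We first show that pairs $\{x,z\}=\mathrm{Max}(t)$ can be detected by admissible sets. In a descriptive frame, fix $y$ and for $U,U'\in P$ put $C(U,U')=\uparrow y\cap\neg\neg(U\cup U')\setminus(\neg U\cup\neg U')$. By Lemma 2.5 this is the set of $t\ge y$ with $\mathrm{Max}(t)\subseteq U\cup U'$ such that $\mathrm{Max}(t)$ meets both $U$ and $U'$.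

**Lemma 7.1.** In a descriptive frame let $x\ne z$ be in $\mathrm{Max}(y)$. If $C(U,U')\ne\emptyset$ for all $U,U'\in P$ with $x\in U$ and $z\in U'$, then $\mathrm{Max}(t)=\{x,z\}$ for some $t\ge y$.

*Proof.* The sets $C(U,U')$ are closed, and they grow with $U$ and $U'$, so $C(U_1\cap U_2,U_1'\cap U_2')\subseteq C(U_1,U_1')\cap C(U_2,U_2')$. So the family in the hypothesis has the f.i.p., and some $t$ lies in all its members. For each $U\in P$ with $x\in U$, $\uparrow t\cap U\ne\emptyset$. These closed sets are closed under finite intersections, so by compactness $\uparrow t$ meets $\bigcap\{U\in P:x\in U\}=\uparrow x=\{x\}$. Thus $x\in\mathrm{Max}(t)$, and likewise $z\in\mathrm{Max}(t)$. If $n\in\mathrm{Max}(t)\setminus\{x,z\}$, then $x,z\not\le n$, so there are $U\ni x$ and $U'\ni z$ in $P$ that omit $n$. This contradicts $\mathrm{Max}(t)\subseteq U\cup U'$. $\square$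

**Lemma 7.2.** (i) If every point of a Kripke frame is below a maximal point and $C_4(y)$ holds for all $y$, then $\mu$ is fully valid. (ii) If a descriptive frame validates $\mu$, then $C_4(y)$ holds for all $y$. Hence, if a descriptive frame validates $\mu$, so does its Kripke frame.

*Proof.* (i) In a full refutation there is $y$ with the premise of $\mu$ true and each of $\neg g,\neg g',\neg h,\neg h'$ false at $y$. So the values $G,G',H,H'$ all meet $\uparrow y$ and are pairwise disjoint above $y$. Pick maximal $m\in G$, $m'\in G'$, $k\in H$, $k'\in H'$ above $y$. They are distinct, so $C_4(y)$ yields $t\ge y$ with, say, $\mathrm{Max}(t)=\{m,k\}$; the other cases are alike. Then $t\in\neg\neg(G\cup H)\setminus(\neg G\cup\neg H)$, contradicting the premise.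

(ii) Suppose $C_4(y)$ fails for $m,m',k,k'$. By Lemma 7.1, for $x\in\{m,m'\}$ and $z\in\{k,k'\}$ there are $U_{xz}\ni x$ and $U'_{xz}\ni z$ in $P$ with $C(U_{xz},U'_{xz})=\emptyset$. Let $S_m,S_{m'},S_k,S_{k'}\in P$ be disjoint neighborhoods as in Lemma 2.4(c), and put
$$G=S_m\cap U_{mk}\cap U_{mk'},\quad G'=S_{m'}\cap U_{m'k}\cap U_{m'k'},\quad H=S_k\cap U'_{mk}\cap U'_{m'k},\quad H'=S_{k'}\cap U'_{mk'}\cap U'_{m'k'}.$$
These members of $P$ are pairwise disjoint and contain $m,m',k,k'$ respectively. Since $C$ grows with its arguments, $C(G,H)=C(G,H')=C(G',H)=C(G',H')=\emptyset$. That $C(G,H)=\emptyset$ says exactly that $\neg\neg(g\vee h)\to\neg g\vee\neg h$ is true at $y$, and similarly for the other three. So the premise of $\mu$ is true at $y$, and the conclusion is false. This is a $P$-refutation.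

The last sentence follows from (ii), Lemma 2.4(b) and (i). $\square$

## 8. Proof of Theorem B

The second half of Theorem B is Proposition 3.3. Fix an infinite $I$. (Step 1 works for any $I$.)

**Step 1: $F^*_n\models L_I$ iff $n\in I$.** This gives $L_I\ne L_J$ for $I\ne J$, and it supplies the frames for the ultraproduct.

Let $n\in I$. $F^*_n$ has no chain of four points, so $bd_3$ is valid by Lemma 2.3. To check $C_4$: a point $e$ sees three maximal points and $d_{uv}$ sees two, so only $r$ can see four. Given distinct maximal $m,m',k,k'$, at most one is $\infty$. So one of $m,m'$ and one of $k,k'$ lie in $V_n$; they form a cross pair $\{u,v\}=\mathrm{Max}(d_{uv})$. By Lemma 7.2(i), $\mu$ is valid.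

Suppose $\psi^I_m$ is refuted, with $y,B,P_i$ as in (B1)–(B4). By (B4) and Lemma 2.1, $|\uparrow y|>f_I(m)\ge4$. As $|\uparrow e|=4$ and $|\uparrow d_{uv}|=3$, we get $y=r$ and $X=V_n\cup\{\infty\}$. Moreover $|F^*_n|>f_I(m)$ and $n\in I$ force $\chi(G^*_n)>m$. If $B$ contained $u\in V_n$ and omitted $w\in V_n$, then $t=d_{uw}$ would have $\mathrm{Max}(t)\cap B=\{u\}$ and $\mathrm{Max}(t)\setminus B=\{w\}\subseteq P_i$ for some $i$ by (B2), contradicting (B3). So $B$ contains all of $V_n$ or none of it, and by (B1) $B\cap X$ is $V_n$ or $\{\infty\}$. The first gives $|X\setminus B|=1$, contradicting (3). So $B\cap X=\{\infty\}$, and by (B2) the $P_i$, $i\le m<\chi(G^*_n)$, cover $V_n$. Hence some edge $e=\{u,v\}$ has $u,v\in P_i$ for one $i$. Then $e$ sees $\infty\in B$, and $\mathrm{Max}(e)\setminus B=\{u,v\}\subseteq P_i$ contradicts (B3). So $F^*_n\models L_I$.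

Let $n\notin I$, $m=\chi(G^*_n)$, and let $V^1,\dots,V^m$ be the classes of a proper coloring. If $k\in I$ and $\chi(G^*_k)\le m=\chi(G^*_n)$, then $k\le n$ by monotonicity, and $k\ne n$, so $k<n$ and $|F^*_k|<|F^*_n|$. Also $|F^*_n|\ge6>4$. So $|F^*_n|>f_I(m)$, and (B4) can be arranged at $y=r$. Let $B=\{\infty\}$ and $P_i=V^i$. Then (B1) and (B2) hold at $r$. The points $t$ in (B3) are $r$ and the $e\in E_n$, and each sees both ends of some edge, which have different colors. So (B3) holds, $\psi^I_m$ is refuted, and $F^*_n\not\models L_I$.

**Step 2: $L_I$ is not characterized by any class closed under ultraproducts.** Suppose it is, let $D$ be a nonprincipal ultrafilter on $I$ and $F=\prod_DF^*_n$. By Step 1 and Lemma 4.1, $F\models L_I$. Name $r,\infty$, use predicates for $V_n,E_n$, and apply Łoś's theorem. In $F$, the maximal points are the points of $V$ and $\infty$; every point is below a maximal point; $r$ is the root; the points that see $\infty$ and another maximal point are $r$ and the points of $E\ne\emptyset$; and for each $e\in E$ there are two distinct $u,v\in V$ such that the maximal points above $e$ are exactly $\infty,u,v$. Also $|F^*_n|\ge\chi(G^*_n)>n$,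 so $F$ is infinite. As in Step 2 of Section 6, put $u\sim v$ if $u\ne v$ are in $V$ and some $e\in E$ is below both. For odd $k$ and $n\ge k$ there is no closed walk of length $k$ in $F^*_n$, and all but finitely many $n\in I$ satisfy $n\ge k$. So $(V,\sim)$ has no odd cycles, and $V=V^1\sqcup V^2$ with every $e$ seeing one vertex in each.

Let $B=\{\infty\}$ and $P_i=V^i$, which are upsets. At $y=r$, (B1) and (B2) for $n=2$ are clear. In (B3), $t$ is $r$ or some $e\in E$, and $\mathrm{Max}(t)\setminus B$ contains vertices of both colors. (B4) can be arranged because $F$ is infinite. So $\psi_2^I$ is refuted in $F$, a contradiction.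

**Step 3: $L_I$ is $\mathcal D$-persistent.** Let $\langle W,\le,P\rangle$ be descriptive and validate $L_I$. By Lemmas 2.3 and 7.2, $bd_3$ and $\mu$ are fully valid, and $C_4(y)$ holds for all $y$. Suppose some $\psi^I_m$ is fully refuted, with $y,B,P_i$ as in (B1)–(B4) and $X=\mathrm{Max}(y)$; the semantics applies by Lemma 2.4(b). Then $\psi^I_m$ is fully refuted at $y$, so $\uparrow y$ is infinite by Lemma 2.2. We again produce an admissible refutation.

**Step 3a: $B$ meets $X$ in one point.** By (3), $|X\setminus B|\ge2$. For $u\in X\cap B$ and $w\in X\setminus B$ there is no $t\ge y$ with $\mathrm{Max}(t)=\{u,w\}$: by (B2) $\{w\}\subseteq P_i$ for some $i$, which would contradict (B3). If $X\cap B$ contained two points $u,u'$, then together with two points $w,w'$ of $X\setminus B$ they would violate $C_4(y)$. So $X\cap B=\{\infty\}$ for some point, which we call $\infty$, and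
$$\text{no }t\ge y\text{ has }\mathrm{Max}(t)=\{\infty,w\}\text{ with }w\in X\setminus\{\infty\}.\qquad(4)$$

**Step 3b: there is $B'\in P$ with $B'\cap X=\{\infty\}$.** This is the step that the infinite fan blocks without $\mu$. Suppose there is no such $B'$. Fix $w\in X\setminus\{\infty\}$, and let $N_w$ be the set of $u\in X\setminus\{\infty,w\}$ such that no $t\ge y$ has $\mathrm{Max}(t)=\{u,w\}$. Then $|N_w|\le1$: for distinct $u,u'\in N_w$, none of $\{w,u\},\{w,u'\},\{\infty,u\},\{\infty,u'\}$ is $\mathrm{Max}(t)$ for a $t\ge y$, the first two by definition of $N_w$ and the last two by (4). This contradicts $C_4(y)$ for $w,\infty,u,u'$.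

Now let $U\in P$ with $\infty\in U$. If $U\cap X\subseteq\{\infty,w\}\cup N_w$, we could intersect $U$ with members of $P$ that contain $\infty$ and omit the at most two points of $\{w\}\cup N_w$; this would give a $B'$ as required, against our supposition. So there is $u\in U\cap X$ with $u\notin\{\infty,w\}\cup N_w$, and hence some $t\ge y$ with $\mathrm{Max}(t)=\{u,w\}$. For every $U'\in P$ with $w\in U'$ this $t$ lies in $C(U,U')$. So $C(U,U')\ne\emptyset$ for all $U\ni\infty$ and $U'\ni w$ in $P$, and Lemma 7.1 gives $t\ge y$ with $\mathrm{Max}(t)=\{\infty,w\}$, contradicting (4).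

**Step 3c: an admissible color class around each vertex.** For $t\ge y$ we have $\mathrm{Max}(t)\subseteq X$, so $\mathrm{Max}(t)\cap B'=\mathrm{Max}(t)\cap\{\infty\}=\mathrm{Max}(t)\cap B$. Let $T=\uparrow y\setminus(\neg B'\cup\neg\neg B')$. It is closed, and by Lemma 2.5 it consists of the $t\ge y$ with $\infty\in\mathrm{Max}(t)\ne\{\infty\}$. We claim that for each $z\in X\setminus\{\infty\}$ there is $U_z\in P$ with $z\in U_z$ and $\mathrm{Max}(t)\setminus\{\infty\}\not\subseteq U_z$ for all $t\in T$. Let $Y_U=(\neg B'\to\neg\neg U)\in P$. For $t\ge y$, $t\in Y_U$ iff $\mathrm{Max}(t)\setminus\{\infty\}\subseteq U$. So $Y_U\cap Y_{U'}$ and $Y_{U\cap U'}$ agree on $\uparrow y$, and the closed sets $T\cap Y_U$ with $z\in U\in P$ are closed under finite intersections. If there were no $U_z$, all of them would be nonempty, and compactness would give $t\in T$ in all of them. Then $\emptyset\ne\mathrm{Max}(t)\setminus\{\infty\}\subseteq\bigcap\{U\in P:z\in U\}=\uparrow z=\{z\}$, so $\mathrm{Max}(t)=\{\infty,z\}$, contradicting (4).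

**Step 3d: finitely many colors suffice.** A maximal point $m\ge y$ is in $\neg B'$ iff $m\notin B'$ iff $m\ne\infty$. So $X\setminus\{\infty\}$ is the intersection of $\uparrow y$, $\neg B'$ and the set of all maximal points, which is closed by Lemma 2.4(a),(d). It is nonempty, and it is covered by the sets $U_z$, so it is covered by $U_{z_1},\dots,U_{z_k}$ for some $k\ge1$. Then $B',U_{z_1},\dots,U_{z_k}\in P$ satisfy (B1)–(B3) at $y$ with $n=k$: (B1) holds as $X\cap B'=\{\infty\}$ and $X\setminus\{\infty\}\ne\emptyset$; (B2) is the covering; and the points $t$ in (B3) are those of $T$. As $\uparrow y$ is infinite, Lemma 2.1 gives a $P$-valuation of the $q_j$ with (B4). So $\psi^I_k$ is $P$-refuted, a contradiction.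

Hence all axioms of $L_I$ are fully valid, and $L_I$ is $\mathcal D$-persistent. Together with Proposition 3.3 this proves Theorem B: by that proposition $bd_2\notin L_I$, so the $L_I$ have depth exactly 3 and no counterexample is shallower. $\blacksquare$

**Remark 8.1.** Both non-characterization results use only that the class is closed under ultraproducts. The reduct of an ultraproduct is the ultraproduct of the reducts, so the class of reducts to $\{\le\}$ of an elementary class in a richer language is also closed under ultraproducts. So $L$ and the $L_I$ are not characterized by such classes either.
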